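# Nonoscillation and positive energy for even-order half-linear equations

## 1. Theorem A: no conjugate points means positive energy

**Theorem A.** Let $n\ge 1$ be an integer, $p>1$, $q=p/(p-1)$, $\Phi(y)=|y|^{p-2}y$. Let $r_0,\dots,r_n$ be real functions on an interval $I$ unbounded above such that

$$r_0,\dots,r_{n-1}\in L^1_{loc}(I),\qquad r_n>0\ \text{a.e. and measurable},\qquad \rho:=r_n^{1-q}\in L^1_{loc}(I). \tag{H}$$

(Continuous $r_k$ with $r_n>0$ everywhere are a special case.) Consider

$$\sum_{k=0}^{n}(-1)^k\bigl(r_k(t)\,\Phi(y^{(k)})\bigr)^{(k)}=0 \tag{1}$$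

and its energy $\mathcal F(y;T,\infty)=\int_T^\infty\sum_{k=0}^n r_k(t)|y^{(k)}(t)|^p\,dt$. For every $T\in I$ the following are equivalent:

(i) no two points of $(T,\infty)$ are conjugate relative to (1);

(ii) $\mathcal F(y;T,\infty)>0$ for every nontrivial $y\in W_0^{n,p}(T,\infty)$.

Consequently (1) is nonoscillatory if and only if (ii) holds for some $T$.

We now unpack this, word by word.

**Definition (solution).** Formally, (1) asks for more derivatives than its coefficients allow, so it is read through *quasi-derivatives*. For continuous coefficients, a solution is a function $y\in C^n$ such that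
$$u_n=r_n\Phi(y^{(n)}),\qquad u_j=r_j\Phi(y^{(j)})-u_{j+1}'\quad(j=n-1,\dots,1) \tag{2}$$
are all continuously differentiable and $u_1'=r_0\Phi(y)$.

For $n=1$ this says $u_1=r_1\Phi(y')$ and $u_1'=r_0\Phi(y)$, that is, $(r_1\Phi(y'))'=r_0\Phi(y)$. For $n=2$: $u_2=r_2\Phi(y'')$, $u_1=r_1\Phi(y')-u_2'$, $u_1'=r_0\Phi(y)$. If everything may be differentiated, this unfolds to $(r_2\Phi(y''))''-(r_1\Phi(y'))'+r_0\Phi(y)=0$, which is (1).

The inverse of $\Phi$ is $\Phi^{-1}(s)=|s|^{q-2}s$, and $u_n=r_n\Phi(y^{(n)})$ is the same as $y^{(n)}=r_n^{1-q}\Phi^{-1}(u_n)=\rho\,\Phi^{-1}(u_n)$. Writing $y_i=y^{(i)}$ for $0\le i\le n-1$, (2) becomes a first-order system for $(y_0,\dots,y_{n-1},u_1,\dots,u_n)$: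
$$y_i'=y_{i+1}\ (0\le i\le n-2),\quad y_{n-1}'=\rho\,\Phi^{-1}(u_n),\quad u_1'=r_0\Phi(y_0),\quad u_{j+1}'=r_j\Phi(y_j)-u_j\ (1\le j\le n-1). \tag{3}$$
Under (H) a *solution* is a locally absolutely continuous (AC) solution of (3), and $y=y_0$. When the $r_k$ are continuous and $r_n>0$ the two notions agree: the right-hand sides of (3) are then continuous, so all components are $C^1$, in particular $y\in C^n$ and $u_j\in C^1$, and (2) holds; conversely (2) gives (3).

**Definition (conjugate points, nonoscillation).** Points $a<b$ are *conjugate* relative to (1) if there is a nontrivial solution $y$ with $y^{(i)}(a)=0=y^{(i)}(b)$ for $i=0,\dots,n-1$. Equation (1) is *nonoscillatory* if there is a $T$ such that no two points $b>a\ge T$ are conjugate; otherwise it is *oscillatory*.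

**Definition (admissible functions).** For $a<b$ in $I$, let $V(a,b)$ be the space of $y:[a,b]\to\mathbb R$ with $y^{(n-1)}$ AC, with $y^{(i)}(a)=y^{(i)}(b)=0$ for $0\le i\le n-1$, and with
$$R(y):=\int_a^b r_n|y^{(n)}|^p\,dt<\infty .$$
Extension by zero embeds $V(a',b')$ in $V(a,b)$ whenever $[a',b']\subset[a,b]$. Conversely, an element of $V(a,b)$ vanishing outside $[a',b']$ lies in $V(a',b')$, because its derivatives up to order $n-1$ are continuous. We put
$$W_0^{n,p}(T,\infty)=\bigcup_{T<a<b<\infty}V(a,b). \tag{4}$$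
For continuous coefficients this is the class of all $y$ with compact support in $(T,\infty)$, $y^{(n-1)}$ AC and $y^{(n)}\in L^p$: on compact sets $r_n$ lies between two positive constants, so $R(y)<\infty$ and $y^{(n)}\in L^p$ mean the same.

Note that $R^{1/p}$ is a norm on $V(a,b)$: it is the $L^p$ norm of $r_n^{1/p}y^{(n)}$, and if it vanishes then $y^{(n)}=0$ a.e., so $y=0$ by the boundary conditions.

The problem comes from "Nonoscillation Criteria And Energy Functional" (https://ejde.math.txstate.edu/Volumes/2016/95/dosly.pdf). There, the implication from positive energy to nonoscillation is Lemma 2.1. The converse holds for $p=2$, based on the Reid Roundabout theorem for linear Hamiltonian systems, and for $n=1$ with every $p>1$. The equivalence for all $p>1$, $n\ge1$ is posed as a conjecture, an analogue of the Roundabout theorem for the half-linear Hamiltonian type system being missing. Theorem A says that the conjecture is true, with the same $T$ on both sides up to the endpoint.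

## 2. Constant coefficients by hand

**Nonnegative lower coefficients.** If $r_0,\dots,r_{n-1}\ge0$, then $\mathcal F(y)\ge R(y)>0$ for every nontrivial $y$, and Theorem A says that there are no conjugate points at all.

**$n=1$, $p=2$.** Take $r_1=1$, $r_0=-\lambda$ with $\lambda>0$, so (1) is $y''+\lambda y=0$. The solutions vanishing at $a$ are $C\sin\sqrt\lambda(t-a)$, so the first point conjugate to $a$ is $a+\pi/\sqrt\lambda$. The energy is $\int(y'^2-\lambda y^2)$. Wirtinger's inequality says that $\int_a^b y^2\le\frac{(b-a)^2}{\pi^2}\int_a^b y'^2$ for $y\in V(a,b)$, with equality for $\sin\frac{\pi(t-a)}{b-a}$. Hence $\mathcal F>0$ on $V(a,b)\setminus\{0\}$ exactly when $b-a<\pi/\sqrt\lambda$. Positivity breaks down precisely at the first conjugate point.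

**$n=2$, $p=2$.** Take $r_2=1$, $r_1=0$, $r_0=-1$, so (1) is $y''''=y$. The solutions with $y(0)=y'(0)=0$ are
$$y=\alpha(\cosh t-\cos t)+\beta(\sinh t-\sin t).$$
There is a nontrivial one with $y(L)=y'(L)=0$ iff a $2\times2$ determinant vanishes:
$$(\cosh L-\cos L)^2-(\sinh L-\sin L)(\sinh L+\sin L)=2-2\cos L\cosh L=0 .$$
So the points conjugate to $0$ are the positive roots of $f(L):=\cos L\cosh L=1$. On $(0,\pi/2)$ we have $f'=\cos L\cosh L(\tanh L-\tan L)<0$, so $f<f(0)=1$. On $[\pi/2,3\pi/2]$, $f\le0$. On $(3\pi/2,2\pi)$, $f$ increases from $0$ to $\cosh2\pi>1$. So the first conjugate point lies in $(3\pi/2,2\pi)$.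

The last computation used linearity: the solutions vanishing to order $n$ at $a$ form an $n$-dimensional vector space, and conjugate points are zeros of a determinant. For $p\ne2$ multiples of solutions are still solutions ("half-linear"), but sums need not be. Take $n=2$, $p=3$, $r_2=1$, $r_0=r_1=0$ on $(0,\infty)$. The equation $(\Phi(y''))''=0$ says that $\Phi(y'')=|y''|y''$ is affine. Functions with $y''=1$ and with $y''=\sqrt t$ are solutions, since $\Phi(y'')$ is $1$ and $t$ respectively. Their sum has $\Phi(y'')=(1+\sqrt t)^2=1+2\sqrt t+t$, which is not affine. So no determinant is at our disposal when $n\ge2$ and $p\neq2$.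

## 3. Minimizing on a fixed interval solves the wrong equation

Solutions of (1) should be critical points of $\mathcal F$, so a variational proof of (i)⇒(ii) suggests itself. Suppose (ii) fails: some nontrivial $y\in V(a,b)$ has $\mathcal F(y)\le0$. We look for a conjugate pair by minimizing $\mathcal F$ over $V(a,b)$.

Since $\mathcal F(sy)=|s|^p\mathcal F(y)$, the infimum is $-\infty$ as soon as $\mathcal F<0$ somewhere, so one must normalize. Split
$$\mathcal F=R-G,\qquad G(y)=-\sum_{k=0}^{n-1}\int_a^b r_k|y^{(k)}|^p\,dt .$$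
Both parts are homogeneous of degree $p$. The lower-order part $G$ behaves well under weak limits, while $R$ is the $p$-th power of a norm, so the natural normalized problem is to maximize $G$ on the ball $R\le1$. Let $\mu$ be the maximum. Since $\mathcal F(y)\le 0$ means $G(y)\ge R(y)$, we have $\mu\ge1$. A maximizer $z$ exists, has $R(z)=1$, and minimizes $R-\mu^{-1}G\ge0$ on $V(a,b)$. Therefore $z$ solves, with the right boundary conditions, the equation with coefficients
$$r_0/\mu,\ \dots,\ r_{n-1}/\mu,\ r_n .$$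
This is where the approach stops: unless $\mu=1$, this is not equation (1). For $y''+y=0$ on $[0,2\pi]$ the maximizer is a multiple of $\sin(t/2)$ and $\mu=4$; it solves $y''+\frac14y=0$. To go from a conjugate pair of the modified equation to one of (1), we would need a comparison theorem, and we have none at hand. (One will come out at the end, as Corollary 2.)

The way past this point is to treat the right endpoint as a free parameter. Write $\mu(a,b)$ for the maximum. In the example $\mu(0,b)=b^2/\pi^2$: it starts at $0$, grows continuously, and passes the value $1$ at $b=\pi$, where the maximizer $\sin t$ solves the *right* equation. In general we shall show that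
$$b\mapsto\mu(a,b)\ \text{is nondecreasing and continuous, and}\ \mu(a,b)\to0\ \text{as}\ b\to a+ .$$
If $\mu(a,b)\ge1$, the intermediate value theorem yields $b^*\in(a,b]$ with $\mu(a,b^*)=1$, and the maximizer there is a solution of (1) making $a,b^*$ conjugate. Nothing in this uses the linear structure of the solution set. The work lies in existence of maximizers, continuity in $b$, and the Euler–Lagrange equation under (H).

## 4. A solution cannot vanish on an interval

This section makes sure that "nontrivial" is unambiguous: a nontrivial solution on $I$ cannot become trivial when restricted to $[a,b]$.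

**Lemma 1.** Solutions of (3) on a subinterval extend to all of $I$. If all $y_i,u_j$ vanish at one point, or if $y\equiv0$ on a nondegenerate interval, then $y\equiv0$.

*Proof.* **Step 1: an a priori bound.** We bound the size of a solution at one time by its size at another. Let $N=\sum_{i=0}^{n-1}|y_i|^p+\sum_{j=1}^n|u_j|^q$. Since $p,q>1$, the functions $|x|^p,|x|^q$ are $C^1$, so $N$ is locally AC. By the chain rule and (3), $N'$ is a sum of terms bounded by constants times the following quantities; we use $|y_i|\le N^{1/p}$, $|u_j|\le N^{1/q}$, $(p-1)/p=1/q$, $(q-1)/q=1/p$: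

- $|y_i|^{p-1}|y_{i+1}|\le N^{1/q+1/p}=N$ for $0\le i\le n-2$;
- $\rho|y_{n-1}|^{p-1}|u_n|^{q-1}\le\rho N^{1/q+1/p}=\rho N$;
- $|r_j||u_{j+1}|^{q-1}|y_j|^{p-1}\le|r_j|N^{1/p+1/q}=|r_j|N$ for $0\le j\le n-1$;
- $|u_{j+1}|^{q-1}|u_j|\le N^{1/p+1/q}=N$ for $1\le j\le n-1$.

So $|N'|\le CmN$ a.e., with $m=1+\rho+\sum_{k<n}|r_k|\in L^1_{loc}(I)$. Gronwall's lemma gives $N(t)\le N(s)\exp\bigl(C\bigl|\int_s^tm\bigr|\bigr)$.

**Step 2: extension and the zero solution.** The right-hand side of (3) is measurable in $t$, continuous in the unknowns, and bounded on bounded sets of unknowns by an $L^1_{loc}$ function of $t$. So Carathéodory's theorem gives local existence, and a solution that stays bounded on compact subsets of $I$ can be continued. Step 1 provides this boundedness; hence solutions extend to $I$. Also by Step 1, $N(s)=0$ forces $N\equiv0$.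

**Step 3: vanishing on an interval.** We reduce this to $N=0$ at a point. If $y\equiv0$ on a nondegenerate interval, then all $y_i=0$ there. From $0=y_{n-1}'=\rho\,\Phi^{-1}(u_n)$ a.e. and $\rho>0$ a.e. we get $u_n=0$ a.e., hence everywhere by continuity. Then $0=u_{j+1}'=r_j\Phi(0)-u_j=-u_j$ gives successively $u_{n-1}=0,\dots,u_1=0$. So $N=0$ there, and $N\equiv0$ by Step 2. $\square$

In particular it does not matter whether "solution" in the definition of conjugacy means a solution on $[a,b]$ or on $I$.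

## 5. Estimates and compactness in $V(a,b)$

We need two facts: $G$ is small compared with $R$ on short intervals, and $G$ attains its maximum on $\{R\le1\}$.

**Lemma 2.** For $y\in V(a,b)$, $0\le k\le n-1$ and $a\le s\le t\le b$,
$$|y^{(n-1)}(t)-y^{(n-1)}(s)|\le R(y)^{1/p}\Bigl(\int_s^t\rho\Bigr)^{1/q},\qquad |y^{(k)}(t)|\le(b-a)^{n-1-k}\Bigl(\int_a^b\rho\Bigr)^{1/q}R(y)^{1/p}.$$
Hence $|G(y)|\le\kappa(a,b)R(y)$ with
$$\kappa(a,b)=\Bigl(\int_a^b\rho\Bigr)^{p-1}\sum_{k<n}(b-a)^{(n-1-k)p}\int_a^b|r_k|,$$
and $\kappa(a,b)\to0$ as $b\to a+$.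

*Proof.* By Hölder's inequality,
$$\int_s^t|y^{(n)}|=\int_s^t r_n^{1/p}|y^{(n)}|\cdot r_n^{-1/p}\le R(y)^{1/p}\Bigl(\int_s^t r_n^{-q/p}\Bigr)^{1/q},$$
and $q/p=q-1$, so $r_n^{-q/p}=\rho$. This is the first bound. With $s=a$ it is the second bound for $k=n-1$; for smaller $k$ integrate repeatedly from $a$, where all derivatives up to order $n-1$ vanish. Insert the second bound, raised to the power $p$, into $|G(y)|\le\sum_{k<n}\int|r_k||y^{(k)}|^p$ and use $p/q=p-1$. Since $p-1>0$ and $\int_a^b\rho\to0$ as $b\to a+$, we get $\kappa(a,b)\to0$. $\square$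

The computation also shows that $r_n^{-1/p}\in L^q(a,b)$, which will be used repeatedly.

**Lemma 3.** If $y_m\in V(a,b)$ and $R(y_m)\le1$, then for a subsequence there is $y\in V(a,b)$ with $R(y)\le1$, $y_m^{(k)}\to y^{(k)}$ uniformly on $[a,b]$ for $k\le n-1$, and $G(y_m)\to G(y)$.

*Proof.* **Step 1: a uniform limit.** This produces the candidate $y$. By Lemma 2 the functions $y_m^{(n-1)}$ are uniformly bounded and equicontinuous (the bound $(\int_s^t\rho)^{1/q}$ is a common modulus). By Arzelà–Ascoli a subsequence of $y_m^{(n-1)}$ converges uniformly. Integrating from $a$, the $y_m^{(k)}$, $k\le n-1$, converge uniformly to $y^{(k)}$ for some $y\in C^{n-1}$ with zero boundary values.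

**Step 2: the limit belongs to $V(a,b)$.** We need the top derivative. Let $v_m=r_n^{1/p}y_m^{(n)}$, so $\|v_m\|_{L^p}\le1$. For a further subsequence $v_m\rightharpoonup v$ weakly in $L^p(a,b)$ with $\|v\|_p\le1$. Since $r_n^{-1/p}\chi_{[a,t]}\in L^q$, testing against it gives
$$y_m^{(n-1)}(t)=\int_a^t r_n^{-1/p}v_m\ \longrightarrow\ \int_a^t r_n^{-1/p}v .$$
So $y^{(n-1)}(t)=\int_a^tr_n^{-1/p}v$ is AC, $y^{(n)}=r_n^{-1/p}v$ and $R(y)=\|v\|_p^p\le1$.

**Step 3: convergence of $G$.** For $k<n$, $|y_m^{(k)}|^p\to|y^{(k)}|^p$ uniformly and $r_k\in L^1(a,b)$, so $G(y_m)\to G(y)$. $\square$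

## 6. The number $\mu(a,b)$

**Definition.** For $a<b$ in $I$,
$$\mu(a,b)=\max\{G(y):\ y\in V(a,b),\ R(y)\le1\}.$$

The maximum exists: apply Lemma 3 to a maximizing sequence. Taking $y=0$ shows $\mu(a,b)\ge0$. By homogeneity $G\le\mu(a,b)R$ on $V(a,b)$, that is,
$$\mathcal F\ge(1-\mu(a,b))\,R\quad\text{on }V(a,b). \tag{5}$$
If $\mu(a,b)>0$, every maximizer $z$ has $R(z)=1$. Indeed $z\neq0$, and if $0<R(z)<1$, then $z/R(z)^{1/p}$ would have $G=\mu(a,b)/R(z)>\mu(a,b)$. So $\mathcal F(z)=1-\mu(a,b)$. It follows that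
$$\mathcal F>0\text{ on }V(a,b)\setminus\{0\}\iff\mu(a,b)<1;\qquad\mathcal F\ge0\text{ on }V(a,b)\iff\mu(a,b)\le1. \tag{6}$$
In both cases "⇐" is (5). For "⇒", if $\mu(a,b)\ge1$ a maximizer is nontrivial with $\mathcal F=1-\mu(a,b)\le0$, and this is negative if $\mu(a,b)>1$.

**Example.** Let $r_n=1$, $r_0=-\lambda$ with $\lambda>0$, and all other $r_k=0$, with arbitrary $p>1$, $n\ge1$. For $x\in V(0,1)$ and $L=b-a$ put $y(t)=x((t-a)/L)$. Then $\int_a^b|y^{(n)}|^p=L^{1-np}\int_0^1|x^{(n)}|^p$ and $\int_a^b|y|^p=L\int_0^1|x|^p$, so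
$$\mu(a,b)=\lambda M(b-a)^{np},\qquad M=\max\Bigl\{\int_0^1|x|^p:\ x\in V(0,1),\ \int_0^1|x^{(n)}|^p\le1\Bigr\}.$$
Here $M>0$, since $t^n(1-t)^n$ is a nonzero element of $V(0,1)$. The level $1$ is reached exactly at $b=a+(\lambda M)^{-1/(np)}$. For $n=1$, $p=2$ we have $M=\pi^{-2}$ by Wirtinger, and we recover $b=a+\pi/\sqrt\lambda$.

## 7. Continuity of $\mu$ in the endpoint

This is the technical heart. Right continuity is compactness. Left continuity asks us to squeeze a maximizer on $[a,b]$ into a slightly shorter interval at small cost.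

For continuous coefficients a dilation does it. With $\theta_m=(b-a)/(c_m-a)\downarrow1$ and $y_m(t)=y(a+\theta_m(t-a))\in V(a,c_m)$, substitution gives
$$\int_a^{c_m}r_k|y_m^{(k)}|^p=\theta_m^{kp-1}\int_a^b r_k\Bigl(a+\frac{s-a}{\theta_m}\Bigr)|y^{(k)}(s)|^p\,ds\ \longrightarrow\ \int_a^b r_k|y^{(k)}|^p,$$
by uniform continuity of $r_k$ on $[a,b]$. Under (H) this can fail: if $r_n(t)=|t-t_0|^{-1}$ near an interior point $t_0$, then $R(y_m)=\infty$ whenever $y^{(n)}$ is continuous and nonzero at $a+\theta_m(t_0-a)$. Instead we cut off $y^{(n)}$ and repair the boundary conditions by a small correction far from $b$. To do so we express membership in $V$ through $y^{(n)}$.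

**Lemma 4 (moments).** Put $e_i(t)=(t-a)^i$, $0\le i\le n-1$. Let $r_n^{1/p}v\in L^p(a,b)$. Then $v\in L^1(a,b)$, and $v=z^{(n)}$ for some $z\in V(a,b)$ if and only if $\int_a^be_iv=0$ for $0\le i\le n-1$.

*Proof.* $v=r_n^{-1/p}\cdot r_n^{1/p}v$ is a product of an $L^q$ and an $L^p$ function, so it is in $L^1$. The only function with $z^{(n)}=v$ and $z^{(k)}(a)=0$ for $k\le n-1$ is $z(t)=\int_a^t\frac{(t-s)^{n-1}}{(n-1)!}v(s)\,ds$. It has $z^{(n-1)}$ AC, and
$$z^{(k)}(b)=\int_a^b\frac{(b-s)^{n-1-k}}{(n-1-k)!}v(s)\,ds,\qquad 0\le k\le n-1 .$$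
So $z\in V(a,b)$ iff $v$ is orthogonal to $(b-\cdot)^l$, $0\le l\le n-1$. These span the polynomials of degree $\le n-1$, as do the $e_i$. $\square$

For $n=1$ the condition is $\int_a^bv=0$; for $n=2$ it is $\int_a^bv=\int_a^b(t-a)v\,dt=0$.

**Lemma 5.** For fixed $a$, $b\mapsto\mu(a,b)$ is nondecreasing and continuous on $(a,\infty)$, and $\mu(a,b)\to0$ as $b\to a+$.

*Proof.* **Step 1: monotonicity and the limit at $a$.** If $b<b'$, extension by zero embeds $V(a,b)$ in $V(a,b')$ without changing $R$ or $G$, so $\mu(a,b)\le\mu(a,b')$. By Lemma 2, $0\le\mu(a,b)\le\kappa(a,b)\to0$.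

**Step 2: right continuity.** The purpose is to rule out an upward jump just after $b$. Let $b_m\downarrow b$ and let $y_m\in V(a,b_m)\subset V(a,b_1)$ be maximizers for $\mu(a,b_m)$. By Lemma 3 on $[a,b_1]$, a subsequence converges to some $y$ with $R(y)\le1$ and $G(y)=\lim\mu(a,b_m)$, where the limit exists by monotonicity. For $t\in(b,b_1]$ we have $y_m(t)=0$ for large $m$, so $y=0$ on $[b,b_1]$ and $y\in V(a,b)$. Thus $\mu(a,b)\ge\lim\mu(a,b_m)\ge\mu(a,b)$.

**Step 3: left continuity, reduced to an approximation.** Let $c_m\uparrow b$. If $\mu(a,b)=0$, then $\mu(a,c_m)=0$ and there is nothing to prove. Otherwise let $y\in V(a,b)$ be a maximizer, so $R(y)=1$. Suppose we have, for large $m$,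
$$y_m\in V(a,c_m)\quad\text{with}\quad R(y_m-y)\to0\ \text{ in }V(a,b). \tag{7}$$
Then $R(y_m)\to1$, because $R^{1/p}$ is a norm. By Lemma 2 applied to $y_m-y$, $y_m^{(k)}\to y^{(k)}$ uniformly for $k\le n-1$, so $G(y_m)\to G(y)=\mu(a,b)$. Hence
$$\mu(a,b)\ge\mu(a,c_m)\ge G(y_m)/R(y_m)\to\mu(a,b).$$

**Step 4: construction of $y_m$.** We cut $v:=y^{(n)}$ off at $c_m$ and restore the moment conditions by functions living on the left half of the interval. Let $c=(a+b)/2$ and $w_j=\rho\,e_j\chi_{[a,c]}$. Since $1+(1-q)p=1-q$,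
$$\int_a^b r_n|w_j|^p=\int_a^c r_n^{1+(1-q)p}e_j^p=\int_a^c\rho\,e_j^p<\infty .$$
The matrix $A_{ij}=\int_a^be_iw_j=\int_a^c\rho\,e_ie_j$ is positive definite: $\sum A_{ij}\xi_i\xi_j=\int_a^c\rho\bigl(\sum\xi_ie_i\bigr)^2>0$ for $\xi\ne0$, as $\rho>0$ a.e. and a nonzero polynomial vanishes only at finitely many points. For $c_m>c$ define
$$v_m=v\chi_{[a,c_m]}+\sum_jd_j^mw_j,\qquad Ad^m=\Bigl(\int_{c_m}^be_iv\Bigr)_{0\le i\le n-1}.$$
As $e_iv\in L^1$, the right-hand side tends to $0$, so $d^m\to0$. By Lemma 4, $\int_a^be_iv=0$, so $\int_a^{c_m}e_iv=-\int_{c_m}^be_iv$ and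
$$\int e_iv_m=-\int_{c_m}^be_iv+(Ad^m)_i=0 .$$
Moreover $v_m$ is supported in $[a,c_m]$. Lemma 4 on $[a,c_m]$ (with the same $e_i$) gives $y_m\in V(a,c_m)$ with $y_m^{(n)}=v_m$. Finally $v_m-v=-v\chi_{(c_m,b]}+\sum_jd^m_jw_j$, so
$$R(y_m-y)^{1/p}\le\|r_n^{1/p}v\|_{L^p(c_m,b)}+\sum_j|d_j^m|\,\|r_n^{1/p}w_j\|_{L^p}\to0,$$
which is (7). $\square$

## 8. Minimizers are solutions

The maximizer at $\mu=1$ will minimize $\mathcal F$. We must show that a minimizer solves the system (3), including the existence of the $u_j$, although it is a priori only in $V(a,b)$.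

**Lemma 6.** If $y\in V(a,b)$ minimizes $\mathcal F$ over $V(a,b)$, then $y$, with suitable $u_j$, is a solution of (1) on $[a,b]$.

*Proof.* **Step 1: first variation.** This gives the weak form of (1). Let $\eta\in V(a,b)$. By the mean value theorem, for $0<|s|\le1$,
$$\frac{\bigl||x+sh|^p-|x|^p\bigr|}{|s|}\le p(|x|+|h|)^{p-1}|h|\le p(|x|+|h|)^p .$$
With $x=y^{(k)}$, $h=\eta^{(k)}$, the bound times $|r_k|$ is integrable: for $k<n$ the derivatives are bounded and $r_k\in L^1(a,b)$; for $k=n$ use $R(y),R(\eta)<\infty$. So dominated convergence allows differentiation of $s\mapsto\mathcal F(y+s\eta)$ at $s=0$. The derivative of $|x|^p$ is $p\Phi(x)$, and the derivative at a minimum vanishes, so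
$$\int_a^b\sum_{k=0}^nr_k\Phi(y^{(k)})\eta^{(k)}\,dt=0 . \tag{8}$$

**Step 2: push all derivatives onto $\eta^{(n)}$.** This turns (8) into a statement about one function. Define AC functions
$$U_1(t)=\int_a^tr_0\Phi(y),\qquad U_{j+1}(t)=\int_a^t\bigl(r_j\Phi(y^{(j)})-U_j\bigr),\quad1\le j\le n-1 .$$
For $j=1,\dots,n$ integration by parts gives $\int_a^bU_j'\eta^{(j-1)}=-\int_a^bU_j\eta^{(j)}$, since $\eta^{(j-1)}$ vanishes at both ends. Start with $\int r_0\Phi(y)\eta=\int U_1'\eta=-\int U_1\eta'$. Combined with the $k=1$ term this is $\int(r_1\Phi(y')-U_1)\eta'=\int U_2'\eta'=-\int U_2\eta''$, and so on. After $n$ integrations (8) reads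
$$\int_a^bh\,\eta^{(n)}=0\quad\text{for all }\eta\in V(a,b),\qquad h:=r_n\Phi(y^{(n)})-U_n . \tag{9}$$

**Step 3: $h$ is a polynomial of degree $\le n-1$.** This supplies the integration constants. Let $X=\{v:\ r_n^{1/p}v\in L^p(a,b)\}$. First, $hr_n^{-1/p}\in L^q(a,b)$: we have $|r_n^{1-1/p}\Phi(y^{(n)})|^q=r_n|y^{(n)}|^p\in L^1$, because $(1-1/p)q=1$ and $(p-1)q=p$; and $U_n$ is bounded while $r_n^{-1/p}\in L^q$. So $v\mapsto\int hv$ is a linear functional on $X$. By (9) and Lemma 4 it vanishes on the common kernel of the functionals $\ell_i(v)=\int e_iv$, $0\le i\le n-1$. Hence it factors through the map $v\mapsto(\ell_i(v))_i\in\mathbb R^n$. Extending the resulting linear form from the image to $\mathbb R^n$ shows that it is a linear combination of the $\ell_i$. So there is a polynomial $\pi$ of degree $\le n-1$ with $\int hv=\int\pi v$ for all $v\in X$. Since $r_n^{1/p}v$ runs through all of $L^p$, the function $(h-\pi)r_n^{-1/p}\in L^q$ annihilates $L^p$, and $h=\pi$ a.e.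

**Step 4: the quasi-derivatives.** We distribute $\pi$ over the $U_j$. Put
$$u_j:=U_j+(-1)^{n-j}\pi^{(n-j)},\qquad1\le j\le n .$$
These are AC. Then $u_n=U_n+\pi=r_n\Phi(y^{(n)})$ a.e., so $y_{n-1}'=\rho\,\Phi^{-1}(u_n)$. For $1\le j\le n-1$,
$$u_{j+1}'=r_j\Phi(y^{(j)})-U_j+(-1)^{n-j-1}\pi^{(n-j)}=r_j\Phi(y^{(j)})-u_j .$$
Finally $u_1'=r_0\Phi(y)+(-1)^{n-1}\pi^{(n)}=r_0\Phi(y)$. So (3) holds. $\square$

In the other direction, a conjugate pair produces an admissible function of zero energy.

**Lemma 7.** If $y$ is a solution with $y^{(i)}(a)=0=y^{(i)}(b)$ for $0\le i\le n-1$, then $y\in V(a,b)$ and $\mathcal F(y;a,b)=0$, where $\mathcal F(y;a,b)$ denotes the energy over $[a,b]$.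

*Proof.* We have $r_n|y^{(n)}|^p=r_n\rho^p|u_n|^{(q-1)p}=\rho|u_n|^q$, using $1+(1-q)p=1-q$ and $(q-1)p=q$. This is in $L^1(a,b)$ because $u_n$ is bounded there, so $y\in V(a,b)$. By (3),
$$\Bigl(\sum_{j=1}^nu_jy^{(j-1)}\Bigr)'=\sum_{j=1}^nu_jy^{(j)}+r_0|y|^p+\sum_{j=1}^{n-1}\bigl(r_j\Phi(y^{(j)})-u_j\bigr)y^{(j)}=\sum_{k=0}^nr_k|y^{(k)}|^p .$$
In the last step the terms $u_jy^{(j)}$ with $j\le n-1$ cancel, and $u_ny^{(n)}=r_n|y^{(n)}|^p$. The bracket on the left vanishes at $a$ and $b$; integrate. $\square$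

## 9. Conjugate pairs sit at the level $\mu=1$; proof of Theorem A

**Lemma 8.**

1. If $\mu(a,b)=1$, then $a,b$ are conjugate.
2. If $\mu(a,b)\ge1$, there is $b^*\in(a,b]$ conjugate to $a$.
3. If $a\le a'<b'\le b$ and $a',b'$ are conjugate, then $\mu(a,b)\ge1$.

*Proof.* **1: the multiplier is $1$.** A maximizer $z$ satisfies $R(z)=G(z)=1$, so $z\not\equiv0$ and $\mathcal F(z)=0$. By (5), $\mathcal F\ge0$ on $V(a,b)$, so $z$ minimizes $\mathcal F$. By Lemma 6, $z$ is a nontrivial solution of (1), and its boundary values vanish.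

**2: move the endpoint.** By Lemma 5, $\mu(a,\cdot)$ is continuous, tends to $0$ at $a+$ and is $\ge1$ at $b$. So $\mu(a,b^*)=1$ for some $b^*\in(a,b]$; apply part 1 to $[a,b^*]$.

**3: a zero-energy test function.** A nontrivial solution realizing the conjugacy of $a',b'$ does not vanish identically on $[a',b']$, by Lemma 1. Its restriction to $[a',b']$, extended by zero, is a nonzero element of $V(a,b)$ with $\mathcal F=0$, by Lemma 7. By (6), $\mu(a,b)\ge1$. $\square$

*Proof of Theorem A.* **(i)⇒(ii).** This is the implication left open in the conjecture. Suppose (ii) fails: some nontrivial $y\in W_0^{n,p}(T,\infty)$ has $\mathcal F(y)\le0$. By (4), $y\in V(a,b)$ for some $T<a<b$, so $\mu(a,b)\ge1$ by (6). Lemma 8.2 gives $b^*\in(a,b]$ conjugate to $a$, so (i) fails.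

**(ii)⇒(i).** If $a<b$ in $(T,\infty)$ are conjugate, then $\mu(a,b)\ge1$ by Lemma 8.3, and by (6) $\mathcal F\le0$ for some nontrivial element of $V(a,b)\subset W_0^{n,p}(T,\infty)$. So (ii) fails.

**Passing to nonoscillation.** If (1) is nonoscillatory, there is $T\in I$ such that no two points of $[T,\infty)$ are conjugate. Hence (i), and so (ii), holds with this $T$. If (ii) holds for some $T$, then by (i) no two points of $[T+1,\infty)$ are conjugate, so (1) is nonoscillatory. $\blacksquare$

## 10. The interval version: Theorem B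

So far $\mu$ is only known to be nondecreasing in $b$. Lemma 1 upgrades this to strict growth once $\mu>0$, and a full description of conjugacy on a compact interval follows. Everything below holds under (H), for every $p>1$ and $n\ge1$.

**Lemma 9.**

(a) For fixed $b$, $a\mapsto\mu(a,b)$ is nonincreasing and continuous, and $\mu(a,b)\to0$ as $a\to b-$.

(b) If $[a',b']\subsetneq[a,b]$ and $\mu(a',b')>0$, then $\mu(a',b')<\mu(a,b)$.

*Proof.* (a) The reflection $\tilde y(t)=y(-t)$, $\tilde r_k(t)=r_k(-t)$ satisfies $|\tilde y^{(k)}(t)|=|y^{(k)}(-t)|$. So it preserves $R$, $G$ and the class of problems, and $\tilde\mu(-b,-a)=\mu(a,b)$. The proof of Lemma 5 concerns compact intervals only and applies to $\tilde\mu(-b,\cdot)$.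

(b) The purpose is to exclude a plateau. Let $\mu:=\mu(a',b')>0$; since $\mu(a,b)\ge\mu$ by extension by zero, suppose $\mu(a,b)=\mu$. A maximizer $z$ for $[a',b']$, extended by zero, satisfies $R(z)=1$ and $G(z)=\mu=\mu(a,b)$. Since $G\le\mu R$ on $V(a,b)$, $z$ minimizes $R-\mu^{-1}G\ge0$ over $V(a,b)$, with value $0$. This is the energy with $r_k$ replaced by $r_k/\mu$ for $k<n$, and (H) still holds. By Lemma 6, $z$ solves the corresponding equation on $[a,b]$. But $z$ vanishes on a nondegenerate interval, so $z\equiv0$ by Lemma 1, contradicting $R(z)=1$. $\square$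

The modified equation that blocked us in Section 3 is here exactly what is needed.

**Theorem B.** Let $a<b$.

1. The following are equivalent: (α) $\mathcal F>0$ on $V(a,b)\setminus\{0\}$; (β) $\mathcal F\ge\varepsilon R$ on $V(a,b)$ for some $\varepsilon>0$; (γ) no two points of $[a,b]$ are conjugate; (δ) no point of $(a,b]$ is conjugate to $a$; (ε) no point of $[a,b)$ is conjugate to $b$; (ζ) $\mu(a,b)<1$. In (β) one may take $\varepsilon=1-\mu(a,b)$, and this is the best constant if $\mu(a,b)>0$.
2. $\mu(a,b)=1$ $\iff$ $\mathcal F\ge0$ on $V(a,b)$ but is not positive definite $\iff$ $(a,b)$ is the only conjugate pair in $[a,b]$.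
3. $\mu(a,b)>1$ $\iff$ $\mathcal F<0$ somewhere on $V(a,b)$ $\iff$ some $c\in(a,b)$ is conjugate to $a$ $\iff$ some $c\in(a,b)$ is conjugate to $b$ $\iff$ $[a,b]$ contains a conjugate pair other than $(a,b)$.
4. If some point to the right of $a$ is conjugate to $a$, there is a first one, $c(a)$. It is the unique root $b$ of $\mu(a,b)=1$. The function $a\mapsto c(a)$ is continuous (on the interior of its domain relative to $I$, and one-sidedly at an endpoint) and strictly increasing, its domain being an initial segment of $I$.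

*Proof.* **Part 1: everything equals (ζ).** (α)⇔(ζ) is (6). (ζ)⇒(β), with $\varepsilon=1-\mu(a,b)$, is (5), and (β)⇒(α) is clear because $R>0$ off $0$. If $\mu(a,b)>0$, a maximizer has $R=1$ and $\mathcal F=1-\mu(a,b)$, so no larger $\varepsilon$ works. (ζ)⇒(γ) is Lemma 8.3. (γ)⇒(δ) and (γ)⇒(ε) are trivial. (δ)⇒(ζ) is Lemma 8.2. For (ε)⇒(ζ): if $\mu(a,b)\ge1$, Lemma 9(a) and the intermediate value theorem give $a^*\in[a,b)$ with $\mu(a^*,b)=1$, so $a^*,b$ are conjugate by Lemma 8.1.

**Part 3: strict growth creates earlier pairs.** (Proved before part 2, which uses it.) The first equivalence is (6). If $\mu(a,b)>1$, Lemmas 5 and 9(a) give $c_1,c_2\in(a,b)$ with $\mu(a,c_1)=1=\mu(c_2,b)$. By Lemma 8.1, $c_1$ is conjugate to $a$ and $c_2$ is conjugate to $b$. Each of these is a conjugate pair other than $(a,b)$. Conversely, let $a',b'$ be conjugate with $[a',b']\subsetneq[a,b]$. Then $\mu(a',b')\ge1$ by Lemma 8.3, and $\mu(a,b)>\mu(a',b')\ge1$ by Lemma 9(b).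

**Part 2: the borderline.** The first equivalence is (6). If $\mu(a,b)=1$, then $a,b$ are conjugate by Lemma 8.1, and there is no other pair by part 3. If $(a,b)$ is the only conjugate pair, then $\mu(a,b)\ge1$ by Lemma 8.3, and $\mu(a,b)>1$ is excluded by part 3.

**Part 4: the first conjugate point.** *Existence and uniqueness of the root.* If $b$ is conjugate to $a$, then $\mu(a,b)\ge1$, and by Lemma 5 there is $c\in(a,b]$ with $\mu(a,c)=1$. It is unique by Lemma 9(b), and it is conjugate to $a$ by Lemma 8.1. By monotonicity and uniqueness $\mu(a,\cdot)<1$ before $c$, so by Lemma 8.3 no earlier point is conjugate to $a$. Thus $c(a)=c$.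

*Monotonicity and domain.* Let $a<a'$ and suppose $c(a')$ exists. Then $\mu(a,c(a'))>\mu(a',c(a'))=1$ by Lemma 9(b). By part 3 some point of $(a,c(a'))$ is conjugate to $a$, so $c(a)$ exists and $c(a)<c(a')$.

*Continuity.* For small $\epsilon>0$ we have $\mu(a,c(a)-\epsilon)<1<\mu(a,c(a)+\epsilon)$; the first inequality was just noted, and the second is Lemma 9(b). By Lemma 9(a) both inequalities persist when $a$ is replaced by any nearby $a_m\in I$. So the root $c(a_m)$ exists and lies in $(c(a)-\epsilon,c(a)+\epsilon)$. $\square$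

In the scaling example of Section 6, Theorem B.4 gives $c(a)=a+(\lambda M)^{-1/(np)}$, so that equation is oscillatory for every $\lambda>0$, $p>1$, $n\ge1$. For $n=p=2$, $\lambda=1$ this identifies $M^{-1/4}$ with the first positive root of $\cos L\cosh L=1$ found in Section 2.

## 11. Weak inequality suffices, and Sturm comparison

**Corollary 1.** The following are equivalent:

- (a) (1) is nonoscillatory;
- (b) $\mathcal F>0$ on $W_0^{n,p}(T,\infty)\setminus\{0\}$ for some $T$;
- (c) $\mathcal F\ge0$ on $W_0^{n,p}(T,\infty)$ for some $T$;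
- (d) $\lim_{b\to\infty}\mu(T,b)\le1$ for some $T$;
- (e) some $a\in I$ has no conjugate point in $(a,\infty)$.

Equivalently, (1) is oscillatory iff every $a\in I$ has a conjugate point to its right.

*Proof.* (a)⇔(b) is Theorem A, and (b)⇒(c) is clear.

(c)⇒(d): take any $a>T$. Then $\mathcal F\ge0$ on $V(a,b)$, so $\mu(a,b)\le1$ by (6), for all $b>a$. The limit in (d), with $a$ in the role of $T$, exists by monotonicity and is $\le1$.

(d)⇒(e): write $a$ for the $T$ in (d). By monotonicity $\mu(a,b)\le1$ for all $b>a$. Equality is impossible, since $\mu(a,b)=1$ would give $\mu(a,b+1)>1$ by Lemma 9(b). So $\mu(a,b)<1$ for all $b>a$, and Theorem B.1 shows that no point of $(a,\infty)$ is conjugate to $a$.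

(e)⇒(a): by (δ)⇒(γ) of Theorem B.1 for every $b>a$, no two points of $[a,\infty)$ are conjugate.

The last sentence is the negation of (a)⇔(e). $\square$

**Example: the limit in (d) can equal $1$.** Let $n=1$, $p=2$, $r_1=1$, $r_0=-\frac1{4t^2}$ on $(0,\infty)$. For $y\in V(a,b)$ write $y(t)=\sqrt t\,z(s)$ with $s=\log t$, and put $S=\log(b/a)$. Then $y'=t^{-1/2}(\frac12z+z')$ and $dt=t\,ds$. Since $\int zz'\,ds=0$,
$$R(y)=\int\bigl(\tfrac12z+z'\bigr)^2ds=\int\bigl(\tfrac14z^2+z'^2\bigr)ds,\qquad G(y)=\int\tfrac14z^2\,ds,\qquad\mathcal F(y)=\int z'^2\,ds .$$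
By Wirtinger, $\int z'^2\ge(\pi/S)^2\int z^2$ with equality for a sine, so
$$\mu(a,b)=\frac1{1+4\pi^2/S^2}<1,\qquad\lim_{b\to\infty}\mu(a,b)=1 .$$
The equation is nonoscillatory. By Theorem B.1 the best $\varepsilon$ on $[a,b]$ is $1-\mu(a,b)$, which tends to $0$ as $b\to\infty$. So although $\mathcal F>0$ on all of $W_0^{1,2}(T,\infty)\setminus\{0\}$, no inequality $\mathcal F\ge\varepsilon R$ with a fixed $\varepsilon>0$ holds there.

**Corollary 2 (Sturm comparison).** Let $\tilde r_k$ satisfy (H) with $\tilde r_k\ge r_k$ a.e. for large $t$, $k=0,\dots,n$. If (1) is nonoscillatory, so is the equation with coefficients $\tilde r_k$.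

*Proof.* By Theorem A, $\mathcal F>0$ on $W_0^{n,p}(T,\infty)\setminus\{0\}$ for some $T$, and hence for all larger $T$. Choose $T$ so large that also $\tilde r_k\ge r_k$ a.e. on $(T,\infty)$. Let $\widetilde W_0^{n,p}(T,\infty)$ be the class (4) formed with $\tilde r_n$. If $y$ belongs to it, then $\int r_n|y^{(n)}|^p\le\int\tilde r_n|y^{(n)}|^p<\infty$, so $y\in W_0^{n,p}(T,\infty)$. If in addition $y\not\equiv0$, then $\tilde{\mathcal F}(y)\ge\mathcal F(y)>0$. Theorem A, applied to the equation with coefficients $\tilde r_k$, shows that it is nonoscillatory. $\square$
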